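# Two axioms for abstract binary forms: C3 does not imply CM

## 1. Two planes in a group of order sixteen

Over the real numbers a nonzero number matters, as far as values of quadratic forms go, only up to squares. So put $G=\mathbb R^\times/\mathbb R^{\times2}=\{1,-1\}$, and let $V(a)\subseteq G$ be the set of nonzero values of $X^2+aY^2$. Then $V(1)=\{1\}$ and $V(-1)=G$. The values of $aX^2+bY^2$ are $aV(ab)$, since we may factor out $a$ and $a^{-1}b=ab$ up to squares. For three variables we can nest: take a value $x$ of $bY^2+cZ^2$, then a value of the form with coefficients $a,x$. Write $D\langle a,b,c\rangle$ for the set so obtained. Then $D\langle 1,1\rangle=\{1\}$ and $D\langle 1,-1\rangle=G$, hence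
$$D\langle 1,1,-1\rangle=D\langle1,1\rangle\cup D\langle1,-1\rangle=G,\qquad D\langle -1,1,1\rangle=D\langle -1,1\rangle=G .$$
The two nestings agree. For an honest polynomial $aX^2+bY^2+cZ^2$ the order of the summands should not matter.

Now forget the field and keep the bookkeeping. Let $G$ be the group of order $16$, with every square equal to $1$, on the basis $a,b,c,d$. Let the distinguished element "$-1$" be $1$. Put $P=\{1,a,b,ab\}$, $Q=\{1,c,d,cd\}$, and
$$V(1)=G,\qquad V(u)=P\ (1\ne u\in P),\qquad V(u)=Q\ (1\neq u\in Q),\qquad V(u)=\{1,u\}\ \text{otherwise.}$$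
Each $V(u)$ is a subgroup containing $u$. Moreover $v\in V(u)$ holds exactly when $u=1$, or $v=1$, or $u=v$, or $u,v$ both lie in $P$, or both lie in $Q$; so $v\in V(u)$ is symmetric in $u,v$. This is as well behaved as one could ask of binary forms. Compute two ternary value sets, with $D\langle u,v\rangle=uV(uv)$.

First, $D\langle bd,bcd\rangle=bd\,V(c)=bd\,Q=\{bd,bcd,b,bc\}$. It contains $b$, and $D\langle a,b\rangle=aV(ab)=aP=P\ni1$. Hence $1\in D\langle a,bd,bcd\rangle$.

Second, change the order. We have $D\langle a,bcd\rangle=aV(abcd)=\{a,bcd\}$, so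
$$D\langle bd,a,bcd\rangle=D\langle bd,a\rangle\cup D\langle bd,bcd\rangle=\{bd,a\}\cup\{bd,bcd,b,bc\}\not\ni 1 .$$

So the order of three entries can matter. If we want abstract binary value sets to behave like those of quadratic forms, order independence has to be demanded as an axiom. We ask how much follows from it.

## 2. The axioms C3 and CM

A group of exponent $2$ means here an elementary abelian $2$-group; it is the same as an $\mathbb F_2$-vector space, written multiplicatively, and the trivial group is allowed.

**Definition (pre-scheme).** Let $G$ be a group of exponent $2$ with a distinguished element $-1\in G$ (the case $-1=1$ is allowed), and write $-a:=(-1)a$. Let $V$ assign to each $a\in G$ a subset $V(a)\subseteq G$. The triple $S=(G,-1,V)$ is a pre-scheme if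

* C1: each $V(a)$ is a subgroup of $G$ containing $a$;
* C2: $b\in V(a)\Rightarrow -a\in V(-b)$.

**Definition (forms).** Forms are tuples $\langle a_1,\dots,a_n\rangle$ with $a_i\in G$. Their value sets are
$$D\langle a\rangle=\{a\},\qquad D\langle a,b\rangle=aV(ab),\qquad D\langle a_1,\dots,a_n\rangle=\bigcup_{x\in D\langle a_2,\dots,a_n\rangle}D\langle a_1,x\rangle .$$
Binary isometry: $\langle a,b\rangle\cong\langle c,d\rangle$ iff $ab=cd$ and $c\in D\langle a,b\rangle$. Chain isometry $\sim$ on $n$-ary forms is the equivalence relation generated by permuting entries and by replacing two entries $a_i,a_j$ by $c,d$ whenever $\langle a_i,a_j\rangle\cong\langle c,d\rangle$. Finally, $S$ has the 2-cancellation property if $\langle a,b,c\rangle\sim\langle a,d,e\rangle$ implies $\langle b,c\rangle\sim\langle d,e\rangle$ for all $a,b,c,d,e\in G$.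

Three small facts are used all the time. Since $ab\in V(ab)$, we have $aV(ab)=bV(ab)$, i.e. $D\langle a,b\rangle=D\langle b,a\rangle$. Clearly $D\langle ga,gb\rangle=gD\langle a,b\rangle$. And on binary forms $\sim$ is the same as $\cong$: the condition "$ab=cd$ and $ac\in V(ab)$" is reflexive, symmetric and transitive because $V(ab)$ is a subgroup, and $\langle a,b\rangle\cong\langle b,a\rangle$ because $ab\in V(ab)$.

As an example take $G=\{1,-1\}$, $V(1)=\{1\}$, $V(-1)=G$. Here $D\langle1,1\rangle=\{1\}$ and $D\langle-1,-1\rangle=-V(1)=\{-1\}$, so $\langle1,1\rangle$ and $\langle-1,-1\rangle$ are isometric only to themselves, while $\langle 1,-1\rangle$ is isometric to itself and to $\langle-1,1\rangle$. No move changes the number of entries $-1$. So forms of equal length are chain isometric exactly when they have the same number of entries $-1$, and 2-cancellation holds.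

**Definition (C3, CM).** C3: for all $a,b,c\in G$ the set $D\langle a,b,c\rangle$ does not depend on the order of the entries. CM: with $V(a,b;c,d):=bV(-a)\cap V(-ac)\cap dV(-c)$, for all $a,b,c,d\in G$,
$$V(a,b;c,d)\ne\emptyset\ \Rightarrow\ V(b,a;d,c)\neq\emptyset .$$
A pre-scheme satisfying C3 is a quadratic form scheme; one satisfying CM is a quaternionic scheme.

We quote one known result: *for a pre-scheme, CM is equivalent to C3 together with the 2-cancellation property.* The problem, which comes from "Quadratic form schemes and quaternionic schemes" (http://matwbn.icm.edu.pl/ksiazki/fm/fm130/fm130113.pdf) and is stated as an open problem, is whether CM is equivalent to C3 alone. Does every pre-scheme satisfying C3 satisfy CM?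

**Theorem 1.** There is a pre-scheme on a countable group satisfying C3 but not CM.

So C3 implies neither CM nor 2-cancellation. The argument does not settle whether a counterexample with finite $G$ exists. Three further theorems, stated when their vocabulary is available, describe how the failure is built and where it cannot occur.

## 3. Value sets as an orthogonality relation

The axioms become easier to handle when $V$ is rewritten as a relation. For $a,b\in G$ write
$$a\perp b\iff b\in V(-a),\qquad a^\perp=\{b:a\perp b\}=V(-a),\qquad\text{so } V(a)=(-a)^\perp .$$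

**Lemma 1.** C1 and C2 are together equivalent to: (P1) every $a^\perp$ is a subgroup; (P2) $\perp$ is symmetric; (P3) $a\perp-a$ for all $a$. Every relation with (P1)–(P3) defines a pre-scheme by $V(a):=(-a)^\perp$.

*Proof.* C1 says that each $(-a)^\perp$ is a subgroup and that $-a\perp a$ for all $a$; replacing $a$ by $-a$, this is (P1) and (P3). In C2, $b\in V(a)$ means $-a\perp b$, and $-a\in V(-b)=b^\perp$ means $b\perp-a$. As $-a$ and $b$ are arbitrary, C2 is (P2). ∎

By (P1) $a\perp 1$ for all $a$, so by (P2) $1^\perp=G$. For the reals, the only non-orthogonal pair is $(-1,-1)$. In the example of Section 1 we have $u\perp v$ iff $u=1$, $v=1$, $u=v$, or $u,v$ lie in a common plane.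

The next lemma removes the nested union from ternary value sets.

**Lemma 2.** In a pre-scheme, $u\in D\langle a,b,c\rangle\iff bu\in(ua)^\perp(-bc)^\perp$.

*Proof.* By definition $u\in D\langle a,b,c\rangle$ iff some $x$ satisfies $bx\in V(bc)=(-bc)^\perp$ and $ua\in V(ax)=(-ax)^\perp$. By symmetry the second condition says $-ax\in(ua)^\perp$. By (P3) $-ua\in(ua)^\perp$, and $(-ax)(-ua)=ux$; since $(ua)^\perp$ is a subgroup, the second condition is equivalent to $ux\in(ua)^\perp$. So we need an $x$ with $bx\in(-bc)^\perp$ and $ux\in(ua)^\perp$. If there is one, $bu=(bx)(ux)$ lies in the product. Conversely, if $bu=mn$ with $m\in(-bc)^\perp$ and $n\in(ua)^\perp$, put $x=bm$: then $bx=m$ and $ux=ubm=n$. ∎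

CM also has a clean form: if there is an $x$ with
$$bx\perp a,\qquad x\perp ac,\qquad dx\perp c, \tag{1}$$
then there is a $y$ with
$$ay\perp b,\qquad y\perp bd,\qquad cy\perp d. \tag{2}$$
Indeed $bx\in V(-a)=a^\perp$, $x\in V(-ac)=(ac)^\perp$ and $dx\in V(-c)=c^\perp$ are the three memberships defining $V(a,b;c,d)$, and (2) is the same with $a,b$ and $c,d$ interchanged.

## 4. How far C3 carries toward CM

The sensible first attempt is to prove CM from C3: given $x$, use order independence to construct $y$. This gets two thirds of the way.

**Lemma 3.** Let $S$ be a pre-scheme. (a) If C3 holds and $x$ satisfies (1), then there is a $y$ with $ay\perp b$ and $y\perp bd$. (b) If $y,y'$ both satisfy $ay\perp b$ and $y\perp bd$ (respectively $ay'\perp b$ and $y'\perp bd$), then $yy'\perp d$; so $cy\perp d\iff cy'\perp d$.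

*Proof.* (a) We transform one ternary value set three times. By definition $D\langle-c,-d,cd\rangle$ depends only on $-c$ and on $D\langle-d,cd\rangle=-dV(-c)$. Since $dx\in c^\perp=V(-c)$, this equals $-xV(-c)=D\langle-x,cx\rangle$, so $D\langle-c,-d,cd\rangle=D\langle-c,-x,cx\rangle$. By C3 the latter is $D\langle -x,-c,cx\rangle$. Since $ac\in x^\perp=V(-x)$, we have $D\langle-c,cx\rangle=-cV(-x)=-aV(-x)=D\langle-a,ax\rangle$. So it equals $D\langle-x,-a,ax\rangle=D\langle-a,-x,ax\rangle$, again by C3. Since $bx\in a^\perp=V(-a)$, we have $D\langle-x,ax\rangle=-xV(-a)=-bV(-a)=D\langle-b,ab\rangle$. In all,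
$$D\langle-c,-d,cd\rangle=D\langle-c,-x,cx\rangle=D\langle-a,-x,ax\rangle=D\langle-a,-b,ab\rangle .$$
The first set is $D\langle-d,-c,cd\rangle$ by C3, and it contains $-d$, because every $D\langle-d,w\rangle=-dV(-dw)$ does. Hence $-d$ lies in the last set, which is $D\langle-b,-a,ab\rangle$ by C3. So there is a $z\in D\langle-a,ab\rangle=-aV(-b)$ with $-d\in D\langle-b,z\rangle=-bV(-bz)$, i.e. $bd\in V(-bz)=(bz)^\perp$. Put $y=bz$. Then $y\perp bd$. Also $-az=-aby\in V(-b)=b^\perp$ and $-b\in b^\perp$, so their product $ay$ lies in $b^\perp$.

(b) $yy'=(ay)(ay')\in b^\perp$ and $yy'\in(bd)^\perp$. So $b$ and $bd$ lie in the subgroup $(yy')^\perp$, hence so does $d$. If $cy\perp d$, then $cy'=(cy)(yy')\perp d$, and conversely. ∎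

Here the attempt stops. Nothing in the argument says $cy\perp d$, and by (b) choosing another $y$ cannot help: for given $a,b,c,d$ the third relation holds for all such $y$ or for none. There is one situation in which it comes for free.

**Definition (bilinear type).** $S$ is of bilinear type if there are an elementary abelian $2$-group $B$, written additively, and a symmetric bilinear map $q:G\times G\to B$ with $a\perp b\iff q(a,b)=0$.

For the reals, $B=\mathbb F_2$ and $q((-1)^i,(-1)^j)=ij$ work. For any $G$ with $-1=1$, the *discrete* pre-scheme ($u\perp v$ iff $u=1$, $v=1$ or $u=v$) is of bilinear type: take $q(u,v)=u\wedge v$ in the exterior square of the $\mathbb F_2$-vector space $G$. It vanishes exactly when $u,v$ are linearly dependent, and it is symmetric since signs play no role over $\mathbb F_2$.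

**Lemma 4.** A pre-scheme of bilinear type satisfying C3 satisfies CM.

*Proof.* Let $x$ satisfy (1) and take $y$ from Lemma 3(a). The five relations $dx\perp c$, $x\perp ac$, $bx\perp a$, $ay\perp b$, $y\perp bd$ give, in this order,
$$q(c,d)=q(c,x)=q(a,x)=q(a,b)=q(y,b)=q(y,d). \tag{3}$$
So $q(cy,d)=0$, i.e. $cy\perp d$, and $y$ satisfies (2). ∎

The chain (3) pinpoints what a counterexample must look like: five relations hold, and the sixth, which a bilinear map would force, does not.

## 5. Five relations without the sixth

A failure of CM of this shape is a matter of six named elements and six yes-or-no statements.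

**Lemma 5.** Let $S$ be a pre-scheme with elements $a,b,c,d,x,y$ such that
$$bx\perp a,\quad x\perp ac,\quad dx\perp c,\quad ay\perp b,\quad y\perp bd,\quad cy\not\perp d. \tag{4}$$
Then $S$ does not satisfy CM.

*Proof.* By the first three relations $x\in V(a,b;c,d)$. If some $w$ lay in $V(b,a;d,c)$, then $aw\perp b$, $w\perp bd$ and $cw\perp d$. Lemma 3(b), applied to $w$ and $y$, would give $cy\perp d$, a contradiction. So $V(b,a;d,c)=\emptyset$. ∎

Such a pre-scheme is easy to write down. Let $G_0$ be the elementary abelian $2$-group with basis $a,b,c,d,x,y$, let $-1:=1$, and put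
$$P_1=\{1,a,bx,abx\},\quad P_2=\{1,ac,x,acx\},\quad P_3=\{1,c,dx,cdx\},$$
$$P_4=\{1,ay,b,aby\},\quad P_5=\{1,y,bd,bdy\}.$$
There is one plane for each of the five wanted relations. These are subgroups, and the $15$ listed non-identity elements are distinct, so $P_i\cap P_j=\{1\}$ for $i\neq j$. Define $u\perp v$ iff $u=1$, or $v=1$, or $u=v$, or $u,v$ lie in a common $P_i$. This is symmetric, and $u\perp u=-u$. Because the planes meet only in $1$,
$$u^\perp=G_0\ (u=1),\qquad u^\perp=P_i\ (1\neq u\in P_i),\qquad u^\perp=\{1,u\}\ \text{otherwise},$$
all subgroups. So we have a pre-scheme $S_0$. The five relations in (4) hold by construction. The sixth statement holds too: $d$ lies in no $P_i$, $cy\ne d$, and neither is $1$, so $cy\not\perp d$. By Lemma 5, $S_0$ fails CM.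

Are we done? No: $S_0$ fails C3 as well. By Lemma 2, $1\in D\langle a,b,abc\rangle$ iff $b\in a^\perp(ac)^\perp=P_1P_2$, which is true because $b=(bx)(x)$. But $1\in D\langle b,a,abc\rangle$ iff
$$a\in b^\perp(bc)^\perp=P_4\cdot\{1,bc\}=\{1,ay,b,aby,bc,abcy,c,acy\},$$
and $a$ is not there.

So C3 has to be repaired without disturbing (4). The two conditions differ in kind. Statement (4) concerns six elements and mentions no existence, so it survives in any larger pre-scheme that induces the old relation on $G_0$. C3 asks for intermediate values, and those can be supplied by adjoining new elements. The plan is to enlarge $S_0$ until C3 holds.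

**Definition (full extension).** A full extension of $S=(G,-1,V)$ is a pre-scheme $S'$ on a group $G'\ge G$, with the same $-1$ and $V'(a)\cap G=V(a)$ for all $a\in G$. Equivalently, $\perp'\cap(G\times G)=\perp$.

The union of a chain of full extensions again satisfies (P1)–(P3), since each instance of these conditions involves only finitely many elements, all in one member of the chain; and it is a full extension of each member.

## 6. Linked pre-schemes satisfy C3

C3 is an awkward target for a step-by-step construction: by Lemma 2 it says that one membership $t\in p^\perp r^\perp$ holds if and only if certain others do. It is easier to make all such memberships true.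

**Definition (linked).** $S$ is linked if $p^\perp r^\perp=G$ for all $p\neq r$ in $G$.

If $p=1$ or $r=1$ the condition is automatic, as $1^\perp=G$. The discrete pre-scheme on a group of order $4$ with $-1=1$ is linked: for distinct $p,r\ne1$, $p^\perp r^\perp=\{1,p\}\{1,r\}=G$. The one on a group of order $8$ is not, since such a product has only $4$ elements.

**Lemma 6.** Every linked pre-scheme satisfies C3.

*Proof.* If $u\ne-abc$, then $ua\neq-bc$, so $(ua)^\perp(-bc)^\perp=G$, and $u\in D\langle a,b,c\rangle$ by Lemma 2. This holds for every order of the entries, because $-abc$ is symmetric.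

There remains $u=-abc$. Then $ua=-bc$ and $bu=-ac$, so Lemma 2 says that $u\in D\langle a,b,c\rangle$ iff $-ac\in(-bc)^\perp$, i.e.
$$-ac\perp-bc. \tag{5}$$
Exchanging $a$ and $b$ turns (5) into $-bc\perp-ac$, which is the same by symmetry. Exchanging $b$ and $c$ turns it into $-ab\perp-bc$. Now $(-ab)(-ac)=bc$ and $bc\perp-bc$, so $-ab$ and $-ac$ are both in $(-bc)^\perp$ or both outside. These two exchanges generate all permutations. ∎

So the exceptional value $u=-abc$, where linkedness says nothing, takes care of itself through (P2) and (P3). It remains to extend an arbitrary pre-scheme to a linked one.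

## 7. Adjoining one element freely

Suppose $t\notin p^\perp r^\perp$. We want a new element $z$ with $z\perp' p$ and $tz\perp' r$, because then $t=z\cdot tz\in p^{\perp'}r^{\perp'}$. Which further relations are forced on $G\times\{1,z\}$? Since $p^{\perp'}$ is to be a subgroup containing $z$ and $p^\perp$, we need $p\perp'hz$ for $h\in p^\perp$. Likewise $r\perp'hz$ for $h\in t\,r^\perp$. By (P3), $gz\perp'-gz$. So if $T_g$ collects the elements among $1,p,r$ just forced to be orthogonal to $gz$, then $(gz)^{\perp'}$ must contain $T_g\cup(-gz)T_g$. The danger is that $p$ and $r$ both lie in some $T_g$: then $pr\perp'gz$ would be forced too. The hypothesis on $t$ rules this out, and nothing else is needed.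

**Lemma 7.** Let $S$ be a pre-scheme, $p\ne r$ in $G\setminus\{1\}$, and $t\in G$ with $t\notin p^\perp r^\perp$. Then there is a full extension of $S$ on $G'=G\times\{1,z\}$ in which $z\perp'p$ and $tz\perp'r$. Hence $t\in p^{\perp'}r^{\perp'}$.

*Proof.* **Step 1: the relation.** For $g\in G$ define $T_g\subseteq\{1,p,r\}$ by $1\in T_g$; $p\in T_g$ iff $g\in p^\perp$; $r\in T_g$ iff $g\in t\,r^\perp$. If both $p,r\in T_g$, then $t=g\cdot(gt)\in p^\perp r^\perp$, contrary to hypothesis. So $|T_g|\le2$, and $T_g$ is a subgroup. For $g,h\in G$ let
$$g\perp'h\iff g\perp h,\qquad g\perp'hz\iff hz\perp'g\iff g\in T_h,\qquad gz\perp'hz\iff -gh\in T_g .$$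
The first clause makes the extension full once (P1)–(P3) are known.

**Step 2: symmetry.** Only the third clause needs a check. Let $-gh\in T_g$; we show $-gh\in T_h$. If $-gh=1$, this is clear. If $-gh=p$ with $g\in p^\perp$, then $h=-pg\in p^\perp$ because $-p\in p^\perp$ by (P3); so $p\in T_h$. If $-gh=r$ with $g\in t\,r^\perp$, then $h=-rg\in t\,r^\perp$ because $-r\in r^\perp$; so $r\in T_h$.

**Step 3: (P3).** On $G$ it is inherited. For $gz$ and $-gz$ we need $-g\cdot(-g)=1\in T_g$, which holds.

**Step 4: all $u^{\perp'}$ are subgroups.** For $u=gz$ the clauses give $(gz)^{\perp'}=T_g\cup(-gz)T_g$, a subgroup since $T_g$ is one and $-gz$ has square $1$. For $g\in G$ we get $g^{\perp'}=g^\perp\cup\{hz:g\in T_h\}$, which is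
$$G'\ (g=1),\qquad p^\perp\cup z\,p^\perp\ (g=p),\qquad r^\perp\cup (zt)\,r^\perp\ (g=r),\qquad g^\perp\ (\text{otherwise}).$$
All are subgroups. The four cases do not overlap, as $1,p,r$ are distinct.

**Step 5: the goal.** $z\perp'p$ because $1\in p^\perp$, i.e. $p\in T_1$. And $tz\perp'r$ because $t\in t\,r^\perp$, i.e. $r\in T_t$. ∎

Try it on Section 1. There $1\notin D\langle bd,a,bcd\rangle$, which by Lemma 2 means $a\notin(bd)^\perp(abcd)^\perp$. Apply Lemma 7 with $p=bd$, $r=abcd$, $t=a$. Now $t\,r^\perp=\{a,bcd\}$, so $T_a=\{1,abcd\}$ and $T_1=\{1,bd\}$. Since $az\perp'abcd$, the new element $z=a\cdot az$ lies in $aV'(abcd)=D'\langle a,bcd\rangle$. Since $bd\in T_{bd}$, we have $bd\perp' bdz$ and $1\in bd\,V'(bdz)=D'\langle bd,z\rangle$. So now $1\in D'\langle bd,a,bcd\rangle$, and $z$ is the missing intermediate value.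

## 8. The linked extension and the countable counterexample

**Theorem 2.** Every pre-scheme $S$ has a full extension $S^*$ with $|G^*|\le\max(|G|,\aleph_0)$ that is linked. Every linked pre-scheme satisfies C3.

*Proof.* The second sentence is Lemma 6. For the first, we apply Lemma 7 to every triple, including the triples that involve new elements.

**Step 1: one round.** Let $S_0'=S$. Given $S_n'$ on $G_n'$, well-order all triples $(p,r,t)\in G_n'^3$ with $p\neq r$ and $p,r\ne1$, and go through them transfinitely, starting from $S_n'$ and taking unions at limit stages. At the triple $(p,r,t)$: if $t\notin p^\perp r^\perp$ in the structure built so far, apply Lemma 7; otherwise do nothing. Every stage is a full extension of the earlier ones. Once $t=mn$ with $m\perp p$ and $n\perp r$, this persists in full extensions. Let $S_{n+1}'$ be the union at the end of the round; in it $t\in p^\perp r^\perp$ for all triples from $G_n'$.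

**Step 2: all rounds.** Put $S^*=\bigcup_nS_n'$, a full extension of $S$. Given $p\ne r$ and $t$ in $G^*$: if $p=1$ or $r=1$, then $p^\perp r^\perp=G^*$ trivially. Otherwise $p,r,t$ lie in some $G_n'$, and $t\in p^\perp r^\perp$ holds in $S_{n+1}'$, hence in $S^*$. So $S^*$ is linked.

**Step 3: size.** $G_{n+1}'$ is generated by $G_n'$ and at most $|G_n'|^3$ new elements. So it is finite if $G_n'$ is finite, and has cardinality $|G_n'|$ if $G_n'$ is infinite. Hence $|G^*|\le\max(|G|,\aleph_0)$. ∎

*Proof of Theorem 1.* Let $S^*$ be the extension from Theorem 2 of the pre-scheme $S_0$ of Section 5. It is countable and satisfies C3. Since the extension is full, (4) still holds in $S^*$, including $cy\not\perp d$. By Lemma 5, $S^*$ fails CM. ∎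

**Remark 1.** By the quoted result 2-cancellation must fail in $S^*$; it can be seen directly. With $-1=1$ the five relations in (4), used in the order $dx\perp c$, $ac\perp x$, $bx\perp a$, $ay\perp b$, $bd\perp y$, give
$$\langle c,d,cd\rangle\sim\langle c,x,cx\rangle\sim\langle a,x,ax\rangle\sim\langle a,b,ab\rangle\sim\langle y,b,by\rangle\sim\langle y,d,dy\rangle .$$
For instance $\langle d,cd\rangle\cong\langle x,cx\rangle$: both products are $c$, and $x\in dV(c)$ because $dx\in c^\perp=V(c)$. The other four moves are checked the same way. Canceling $d$ would give $\langle c,cd\rangle\cong\langle y,dy\rangle$, i.e. $y\in cV(d)$, i.e. $cy\perp d$, which is false.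

**Remark 2.** For an example with $-1\neq1$, start from $\{\pm1\}\times G_0$ with $\perp$ pulled back from $G_0$ along the projection. There (P1) and (P2) are inherited, (P3) holds because $u$ and $-u$ have the same projection, and (4) holds for the obvious lifts. The rest of the proof is unchanged.

**Remark 3.** A universal first-order sentence in $(G,\cdot,-1,V)$, with $V$ read as the relation $b\in V(a)$, passes from a structure to its substructures. Every pre-scheme is a substructure of its $S^*$, which satisfies C3. So every such sentence true in all pre-schemes with C3 is true in all pre-schemes.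

## 9. Linked quaternionic schemes and bilinear maps

The counterexample works because $S_0$ is not of bilinear type: (3) would force $cy\perp d$. For linked pre-schemes this is the only way to fail CM.

**Theorem 3.** A pre-scheme has a full extension that is a linked quaternionic scheme iff it is of bilinear type. In particular, a linked pre-scheme (which always satisfies C3) satisfies CM iff it is of bilinear type.

For the "if" half we need a version of Lemma 7 that stays inside bilinear type.

**Lemma 8.** Let $S$ be of bilinear type via $q:G\times G\to B$, let $p\neq r$ in $G\setminus\{1\}$ and $t\in G$. Then $S$ has a full extension on $G'=G\times\{1,z\}$, of bilinear type via a map $q':G'\times G'\to B$ extending $q$, with $t\in p^{\perp'}r^{\perp'}$.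

*Proof.* The elements $p,r$ are linearly independent over $\mathbb F_2$, so there is a homomorphism $\lambda:G\to B$ with $\lambda(p)=0$ and $\lambda(r)=q(t,r)$. Think of $\lambda$ as the intended $q'(z,\cdot)$. Put
$$q'(gz^i,hz^j)=q(g,h)+i\lambda(h)+j\lambda(g)+ij\lambda(-1)\qquad(i,j\in\mathbb F_2).$$
It is symmetric, bilinear and extends $q$, so its zero relation $\perp'$ satisfies (P1) and (P2) and restricts to $\perp$ on $G$. For (P3), $q'(g,-g)=q(g,-g)=0$, and
$$q'(gz,-gz)=q(g,-g)+\lambda(-g)+\lambda(g)+\lambda(-1)=0,$$
since $\lambda(-g)=\lambda(-1)+\lambda(g)$ and $2B=0$. Finally $q'(z,p)=\lambda(p)=0$ and $q'(tz,r)=q(t,r)+\lambda(r)=0$, so $t=z\cdot tz\in p^{\perp'}r^{\perp'}$. ∎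

*Proof of Theorem 3.* **Step 1: bilinear type gives a linked quaternionic extension.** Iterate Lemma 8 exactly as in the proof of Theorem 2, keeping $B$ fixed; at limits the maps $q$ extend one another, so their union is defined and bilinear. The result is a linked full extension of bilinear type. It satisfies C3 by Lemma 6 and hence CM by Lemma 4.

**Step 2: reduction of the converse.** If a full extension of $S$ is of bilinear type, restricting $q$ to $G\times G$ shows that $S$ is too. So we may assume that $S$ itself is linked and satisfies CM, and we must construct $q$. By the quoted result $S$ has 2-cancellation. If $G=\{1\}$, take $q=0$; let $G\ne\{1\}$.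

What should $q$ be? For fixed $a$, the map $b\mapsto q(a,b)$ has kernel $a^\perp$, so it amounts to an embedding of $G/a^\perp$ into $B$. The task is to identify the various quotients $G/a^\perp$ consistently.

**Step 3: maps between the quotients.** For $a\ne c$ in $G\setminus\{1\}$ define
$$\varphi_{ac}:G/a^\perp\to G/c^\perp,\qquad ba^\perp\mapsto xc^\perp\quad\text{with }x\in ba^\perp\cap(ac)^\perp .$$
(If $q$ existed, then $q(a,b)=q(a,x)=q(c,x)$; this motivates the choice.) Such an $x$ exists: $a\neq ac$ because $c\ne1$, so linkedness gives $b=mn$ with $m\in a^\perp$, $n\in(ac)^\perp$, and $x=n=bm$ works. The set of admissible $x$ depends only on the coset $ba^\perp$. Two choices differ by an element $w\in a^\perp\cap(ac)^\perp$; then $a,ac\in w^\perp$, so $c\in w^\perp$, i.e. $w\in c^\perp$. Hence $\varphi_{ac}$ is well defined. If $x,x'$ serve for $b,b'$, then $xx'$ serves for $bb'$, so $\varphi_{ac}$ is a homomorphism. Put $\varphi_{aa}=\mathrm{id}$.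

**Step 4: translation into ternary forms.** We claim, for $a,c\ne1$,
$$\varphi_{ac}(ba^\perp)=xc^\perp\ \Rightarrow\ \langle-a,-b,ab\rangle\sim\langle-c,-x,cx\rangle . \tag{6}$$
First note that for any $a,b,x$ with $bx\perp a$ we have $\langle-b,ab\rangle\cong\langle-x,ax\rangle$: both products are $-a$, and $-x\in-bV(-a)=D\langle-b,ab\rangle$ since $bx\in a^\perp=V(-a)$. So
$$bx\perp a\ \Rightarrow\ \langle-a,-b,ab\rangle\sim\langle-a,-x,ax\rangle . \tag{7}$$
Let $a\neq c$, and let $x$ be the representative chosen in Step 3, so $bx\perp a$ and $x\perp ac$. Then (7) gives $\langle-a,-b,ab\rangle\sim\langle-a,-x,ax\rangle$. Next, $\langle-a,ax\rangle\cong\langle-c,cx\rangle$: both products are $-x$, and $-c\in-aV(-x)$ since $ac\in x^\perp=V(-x)$. So $\langle-a,-x,ax\rangle\sim\langle-c,-x,cx\rangle$, which proves (6) for this $x$. By (7), applied with $c$ in place of $a$, (6) holds for every other representative of $xc^\perp$. For $a=c$, (6) is (7).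

In the other direction, 2-cancellation gives, for all $e,z,z'$,
$$\langle-e,-z,ez\rangle\sim\langle-e,-z',ez'\rangle\ \Rightarrow\ \langle-z,ez\rangle\cong\langle-z',ez'\rangle\ \Rightarrow\ zz'\in e^\perp . \tag{8}$$
For the last implication, $-z'\in D\langle-z,ez\rangle=-zV(-e)$, so $zz'\in V(-e)=e^\perp$.

**Step 5: the maps compose.** We show $\varphi_{ce}\varphi_{ac}=\varphi_{ae}$ for all $a,c,e\neq1$. Let $\varphi_{ac}(ba^\perp)=xc^\perp$, $\varphi_{ce}(xc^\perp)=we^\perp$ and $\varphi_{ae}(ba^\perp)=w'e^\perp$. By (6),
$$\langle-e,-w,ew\rangle\sim\langle-c,-x,cx\rangle\sim\langle-a,-b,ab\rangle\sim\langle-e,-w',ew'\rangle,$$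
so $ww'\in e^\perp$ by (8). In particular $\varphi_{ca}\varphi_{ac}=\mathrm{id}$ for all $a,c\neq1$, so every $\varphi_{ac}$ is bijective.

**Step 6: a symmetry.** For $a\ne b$, both $\neq1$, we show $\varphi_{ab}(ba^\perp)=ab^\perp$, where the right side is the coset of $a$ modulo $b^\perp$. If the left side is $xb^\perp$, then by a permutation and (6) $\langle-b,-a,ab\rangle\sim\langle-a,-b,ab\rangle\sim\langle-b,-x,bx\rangle$, so $ax\in b^\perp$ by (8).

**Step 7: the bilinear map.** Fix $e\neq1$, let $B=G/e^\perp$ (now written additively), and set $q(a,b)=\varphi_{ae}(ba^\perp)$ for $a\ne1$, $q(1,b)=0$. Then $q$ is additive in $b$. Since $\varphi_{ae}$ is injective, $q(a,b)=0$ iff $b\in a^\perp$ when $a\neq1$; for $a=1$ both sides always hold. For symmetry let first $a\neq b$, both $\ne1$. By Steps 5 and 6,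
$$q(a,b)=\varphi_{ae}(ba^\perp)=\varphi_{be}\varphi_{ab}(ba^\perp)=\varphi_{be}(ab^\perp)=q(b,a).$$
If $a=b$ there is nothing to show. If $a=1$ or $b=1$, both values are $0$. So $q$ is symmetric, hence additive in both arguments, and $S$ is of bilinear type.

**Step 8: the last statement.** Let $S$ be linked; it satisfies C3 by Lemma 6. If it satisfies CM, Steps 2–7 show that it is of bilinear type. If it is of bilinear type, CM holds by Lemma 4. ∎

## 10. Reduced pre-schemes

There is a natural class, containing the real example of Section 1, in which bilinear type comes for free from C3.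

**Theorem 4.** If $-1\ne1$ and $V(1)=\{1\}$ ("reduced"), then C3 implies CM.

For the reals the bilinear map was the product of sign bits. The proof produces enough sign characters $G\to\{\pm1\}$ in general, and their products form $q$. Throughout, $S$ satisfies C3, $-1\neq1$ and $V(1)=\{1\}$.

**Lemma 9.** For all $a,b,c,d\in G$,
$$D\langle a,b,c,d\rangle=\bigcup_{w\in D\langle c,d\rangle}D\langle a,b,w\rangle=\bigcup_{v\in D\langle a,b\rangle,\ w\in D\langle c,d\rangle}D\langle v,w\rangle, \tag{9}$$
and $D\langle a,b,c,d\rangle$ does not depend on the order of the entries.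

*Proof.* By definition $D\langle a,b,c,d\rangle$ is the union of $D\langle a,x\rangle$ over $x\in D\langle b,w\rangle$, $w\in D\langle c,d\rangle$. For fixed $w$ the union over $x$ is $D\langle a,b,w\rangle$; this is the first equality. By C3, $D\langle a,b,w\rangle=D\langle w,a,b\rangle=\bigcup_{v\in D\langle a,b\rangle}D\langle w,v\rangle$, which is the second. The definition $\bigcup_{x\in D\langle b,c,d\rangle}D\langle a,x\rangle$ is invariant under permutations of $b,c,d$ by C3, and the middle expression in (9) is invariant under exchanging $a$ and $b$ by C3. These permutations generate all of them. ∎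

**Definition (saturated).** A subgroup $T\le G$ is saturated if $V(s)\subseteq T$ for all $s\in T$. Then $D\langle s,s'\rangle=sV(ss')\subseteq T$ for all $s,s'\in T$.

In the real example $\{1\}$ is saturated, since $V(1)=\{1\}$. The next lemma is where reducedness enters.

**Lemma 10.** Each $V(a)$ is saturated.

*Proof.* Let $c\in V(a)=D\langle1,a\rangle$ and $u\in V(c)=D\langle1,c\rangle$. Then $u\in D\langle1,1,a\rangle=D\langle a,1,1\rangle$ by C3. Since $D\langle1,1\rangle=V(1)=\{1\}$, the last set is $D\langle a,1\rangle=V(a)$. ∎

**Lemma 11.** Let $T$ be saturated, $g\in G$, and $T[g]=\bigcup_{s,s'\in T}D\langle s,gs'\rangle$. Then $T[g]$ is a saturated subgroup containing $T$ and $g$. If $-1\in T[g]$, then $-g\in T$.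

*Proof.* **Step 1: it contains $T$ and $g$.** We have $s\in D\langle s,gs'\rangle$ and $g\in D\langle1,g\rangle$.

**Step 2: it is a subgroup.** Let $k\in D\langle s,gs'\rangle$ and $k'\in D\langle u,gu'\rangle$ with $s,s',u,u'\in T$. Then $kk'\in k'D\langle s,gs'\rangle=D\langle k's,k'gs'\rangle$, where
$$k's\in D\langle su,gsu'\rangle,\qquad k'gs'\in D\langle gs'u,s'u'\rangle .$$
By (9), $kk'\in D\langle su,gsu',gs'u,s'u'\rangle$. By order independence this is $D\langle su,s'u',gsu',gs'u\rangle$. By (9) again, $kk'\in D\langle v,gw\rangle$ with $v\in D\langle su,s'u'\rangle\subseteq T$ and $gw\in D\langle gsu',gs'u\rangle=gD\langle su',s'u\rangle$, so $w\in T$. Hence $kk'\in T[g]$. Inverses are automatic in exponent $2$.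

**Step 3: it is saturated.** If $k\in D\langle s,gs'\rangle$, then
$$V(k)=D\langle1,k\rangle\subseteq D\langle1,s,gs'\rangle=D\langle gs',1,s\rangle=\bigcup_{v\in D\langle1,s\rangle}D\langle gs',v\rangle,$$
and $D\langle1,s\rangle=V(s)\subseteq T$. So $D\langle gs',v\rangle=D\langle v,gs'\rangle\subseteq T[g]$ for each $v$ in the union.

**Step 4: the last claim.** If $-1\in D\langle s,gs'\rangle=sV(gss')$, then $-s\in V(gss')$. By C2, $-gss'\in V(s)\subseteq T$, so $-g\in T$. ∎

**Lemma 12.** If $a\not\perp b$, there is a character $\sigma:G\to\{\pm1\}$ with saturated kernel and $\sigma(-1)=\sigma(a)=\sigma(b)=-1$.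

*Proof.* We have $b\notin T_0:=V(-a)$, and $T_0$ is saturated by Lemma 10 and contains $-a$. Let $T_1=T_0[-b]$. It is saturated and contains $-a$ and $-b$; and $-1\notin T_1$, since otherwise $b=-(-b)\in T_0$ by Lemma 11. Unions of chains of saturated subgroups not containing $-1$ are again such. So by Zorn's lemma there is a $T\supseteq T_1$ maximal among the saturated subgroups not containing $-1$. If some $g$ had $g,-g\notin T$, then $T[g]$ would be saturated and strictly larger than $T$, with $-1\notin T[g]$ by Lemma 11 because $-g\notin T$; this contradicts maximality. So $G=T\cup-T$. As $-1\notin T$, the subgroup $T$ has index $2$ and is the kernel of a character $\sigma$ with $\sigma(-1)=-1$. From $-a,-b\in T$ we get $\sigma(a)=\sigma(b)=-1$. ∎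

*Proof of Theorem 4.* Let $X$ be the set of characters $\sigma:G\to\{\pm1\}$ with saturated kernel and $\sigma(-1)=-1$. Write $\sigma=(-1)^{\alpha_\sigma}$ with a homomorphism $\alpha_\sigma:G\to\mathbb F_2$, and put
$$q:G\times G\to\mathbb F_2^X,\qquad q(a,b)=\bigl(\alpha_\sigma(a)\alpha_\sigma(b)\bigr)_{\sigma\in X}.$$
This is symmetric and bilinear. If $a\not\perp b$, the character of Lemma 12 shows $q(a,b)\neq0$. Conversely let $a\perp b$, i.e. $b\in V(-a)$, and let $\sigma\in X$. If $\sigma(a)=-1$, then $-a\in\ker\sigma$, so $b\in V(-a)\subseteq\ker\sigma$ and $\alpha_\sigma(b)=0$. If $\sigma(a)=1$, then $\alpha_\sigma(a)=0$. In both cases the $\sigma$-coordinate of $q(a,b)$ vanishes, so $q(a,b)=0$. Thus $S$ is of bilinear type, and since it satisfies C3, CM follows from Lemma 4. ∎
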